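# Bicolorings of doubled Steiner triple systems: detaching one-factorizations and saving a color

## 1. One-factorizations whose vertex classes are shrunk to points

Take the complete graph on $N$ points. A *one-factor* is a set of disjoint edges covering all points, and a *one-factorization* is a partition of all edges into one-factors; there are then $N-1$ of them. Cut the point set into classes $Y_c$, $c\in C$, of sizes $m_c$, and shrink each class to a single point $c$. An edge between $Y_c$ and $Y_d$ becomes an edge $cd$, an edge inside $Y_c$ becomes a loop at $c$, and each one-factor $F_x$ becomes a multigraph $G_x$ on the small set $C$. Count a loop as $2$ in the degree. Every point of $Y_c$ is on exactly one edge of $F_x$, so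

* (a) $\deg_{G_x}(c)=m_c$ for all $x$ and $c$;

and every edge of the complete graph is in exactly one $F_x$, so

* (b) over all $x$ together there are $m_cm_d$ edges $cd$ for each pair $c\ne d$, and $\binom{m_c}{2}$ loops at each $c$.

**Example.** On $\{1,2,3,4\}$ take the factors $A=\{12,34\}$, $B=\{13,24\}$, $D=\{14,23\}$ and the classes $Y_1=\{1,2\}$, $Y_2=\{3,4\}$. Then $G_A$ has one loop at each of the two points, and $G_B$, $G_D$ each consist of two parallel edges. All degrees are $2$, and in total there are $4=2\cdot 2$ edges and $1=\binom22$ loop at each point.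

The object on which the first half of this lecture turns is the reverse operation. Given multigraphs on a small set with (a) and (b), can they be blown up to a one-factorization? They always can. We need one classical tool.

**Rounding fact (F).** A nonnegative real matrix with integer row and column sums can be replaced by an integer matrix with the same row and column sums, in which each entry is the floor or the ceiling of the original entry.

This is the integrality of network flows (Ford–Fulkerson); here is a direct argument. Draw the bipartite graph whose vertices are the rows and the columns and whose edges are the non-integer entries. No vertex has degree exactly $1$, because the sum along each line is an integer. So if there is an edge at all, there is a cycle. It has even length; add $\varepsilon$ and subtract $\varepsilon$ alternately along it. All line sums stay the same. Increase $\varepsilon$ until the first entry on the cycle becomes an integer. No entry has left the interval between its floor and its ceiling, and there are fewer non-integer entries.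 Repeat.

**Lemma 1 (detachment).** Let $C$ be a finite set, $m_c\ge 1$ $(c\in C)$ integers, $N=\sum m_c$. Let $(G_x)_{x\in X'}$, $|X'|=N-1$, be multigraphs on $C$ with (a) and (b). Then, with disjoint sets $Y_c$, $|Y_c|=m_c$, and $Y=\bigcup Y_c$, there is a one-factorization $(F_x)_{x\in X'}$ of the complete graph on $Y$ in which the number of edges of $F_x$ between $Y_c$ and $Y_d$ (respectively inside $Y_c$) is the number of edges $cd$ (respectively of loops at $c$) of $G_x$.

**Proof.** The plan is to split off one point at a time, keeping (a) and (b).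

Suppose $m_c\ge2$. We replace $c$ by $c'$ with multiplicity $m_c-1$ and $c''$ with multiplicity $1$. To do so we must choose, in each $G_x$, exactly one edge-end at $c$ and move it to $c''$; all other ends at $c$ go to $c'$. The choices for different $x$ must be coordinated so that (b) survives. Consider the matrix with rows $x\in X'$ and columns $d\in C\setminus\{c\}$ and one more column "loop", with entries
$$\frac{g_x(c,d)}{m_c}\quad\text{and}\quad \frac{2\,l_x(c)}{m_c},$$
where $g_x(c,d)$ is the number of edges $cd$ and $l_x(c)$ the number of loops at $c$ in $G_x$. By (a) every row sum is $1$. By (b) the column sums are $m_cm_d/m_c=m_d$ and $2\binom{m_c}{2}/m_c=m_c-1$. By (F) there is an integer matrix with the same sums. Its entries are $0$ or $1$, since the original entries lie in $[0,1]$, and it is $0$ wherever the original is $0$. So it selects for each $x$ one type of edge-end really present at $c$ in $G_x$; type $d$ is selected $m_d$ times and the type "loop" $m_c-1$ times. Move one end of the selected type to $c''$: an edge $cd$ becomes $c''d$, or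 a loop at $c$ becomes an edge $c'c''$.

Now (a) holds again: $c''$ has degree $1$, $c'$ has degree $m_c-1$, other degrees are unchanged. Also (b) holds again: there are $m_d$ edges $c''d$, there are $m_cm_d-m_d=(m_c-1)m_d$ edges $c'd$, there are $m_c-1$ edges $c'c''$, no loops at $c''$, and $\binom{m_c}2-(m_c-1)=\binom{m_c-1}{2}$ loops at $c'$.

Repeat until all multiplicities are $1$. Then there are no loops, each graph is $1$-regular, and each pair of points occurs exactly once: this is a one-factorization. Let $Y_c$ be the set of points that descend from $c$. Merging $c'$ and $c''$ back undoes each step, so the edge counts between and inside the classes are those of $G_x$. $\square$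

**Example.** Start from the three graphs above with $m=(2,2)$, forgetting where they came from. Splitting point $1$, the rows (columns "$2$", "loop") are $A:(0,1)$, $B:(1,0)$, $D:(1,0)$, already integral. Now $A$ consists of the edge $1'1''$ and a loop at $2$, and $B$, $D$ each have the edges $1'2$, $1''2$. Splitting point $2$, the rows (columns $1'$, $1''$, "loop") are $A:(0,0,1)$, $B:(\frac12,\frac12,0)$, $D:(\frac12,\frac12,0)$. Rounding may choose $1'$ in $B$ and $1''$ in $D$. This gives $B=\{1'2'',1''2'\}$, $D=\{1''2'',1'2'\}$, $A=\{1'1'',2'2''\}$, a one-factorization of $K_4$.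

## 2. What the lemma is for: doubling plus one and bicolorings

**Definition.** A Steiner triple system $STS(v)$ is a pair $(X,\mathcal B)$, where $X$ is a set of $v$ vertices and $\mathcal B$ is a family of $3$-element subsets of $X$, called blocks, such that any two distinct vertices lie together in exactly one block.

**Definition.** Let $(X',\mathcal B')$ be an $STS(v)$ with $X'=\{x_1,\dots,x_v\}$, let $X''$ be a disjoint set of $v+1$ points, and let $(F_1,\dots,F_v)$ be a one-factorization of the complete graph on $X''$. The *doubling plus one construction* puts $X=X'\cup X''$ and takes as blocks all blocks of $\mathcal B'$ and all triples $\{x_i,y,z\}$ with $yz\in F_i$.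

The result is an $STS(2v+1)$: two points of $X'$ lie in one block of $\mathcal B'$; $x_i$ and $y\in X''$ lie in the block given by the edge of $F_i$ at $y$; two points of $X''$ form an edge of exactly one $F_i$. We index the factors by the points, writing $F_x$ for $x\in X'$.

**Example.** $STS(3)$ has one block. Doubling it with the one-factorization of $K_4$ gives $1+3\cdot2=7$ blocks on $7$ points, an $STS(7)$.

**Definition.** A *$k$-bicoloring* of $(X,\mathcal B)$ is a surjective map $\phi:X\to C$ with $|C|=k$ such that every block receives exactly two distinct colors. For a system that has bicolorings, $\bar\chi$ is the largest and $\chi$ the smallest $k$ for which there is a $k$-bicoloring.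

Two things are forbidden in a block: three equal colors, and three different colors.

**Example.** In the $STS(7)$ above color $x_1$ with color 1, $x_2,x_3$ with color 2 and all four points of $X''$ with color 3. The block $x_1x_2x_3$ has two colors, and every other block has two points of color 3 and one of another color. This is a $3$-bicoloring with class sizes $1,2,4$.

Write $\mathcal D_h$ for the class of the $STS(2^h-1)$'s obtained from $STS(3)$ by doubling plus one constructions. We quote two results.

* (i) If $S$ is a bicolorable $STS(v)$ with $v\le 2^h-1$, then $\bar\chi(S)\le h$. In any $k$-bicoloring with class sizes $n_1\le\dots\le n_k$ one has $n_i\ge 2^{i-1}$. If $\bar\chi(S)=h$, then $v=2^h-1$, every $h$-bicoloring has class sizes $2^0,2^1,\dots,2^{h-1}$, and $S$ is obtained from $STS(3)$ by repeated doubling plus one constructions.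
* (ii) If $S\in\mathcal D_h$ and $h<10$, then $\bar\chi(S)=\chi(S)=h$.

Only (i) will be used; (ii) will be reproved.

**Fact (N).** If $S$ arises from $S'$ by doubling plus one and $\phi'$ is a bicoloring of $S'$, then giving all of $X''$ one new color is a bicoloring of $S$ with one more color.

Indeed each new block has two points of the new color and one point of an old color. Starting from $STS(3)$ with its $2$-bicolorings, we see that every $S\in\mathcal D_h$ has an $h$-bicoloring, and so $\bar\chi(S)=h$ by (i). The question is whether fewer colors can do. The conjecture, from "Extended bicolorings of Steiner triple systems of order $2^h-1$", is that they cannot: for all $h\ge2$, every $S\in\mathcal D_h$ has $\bar\chi(S)=\chi(S)=h$.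

The conjecture is false. It holds exactly for $2\le h\le 10$ and fails for every $h\ge11$.

**Theorem.**

* (A) For every $h\ge 11$ there is $S\in\mathcal D_h$ with $\chi(S)\le h-1<h=\bar\chi(S)$. More strongly, for all $r\ge0$ and $h\ge 6r+5$ there is $S\in\mathcal D_h$ having $k$-bicolorings for every $k$ with $h-r\le k\le h$. So $\bar\chi-\chi$ is unbounded on these systems.
* (B) If $2\le h\le10$, every $S\in\mathcal D_h$ has $\chi(S)=\bar\chi(S)=h$. Consequently $\chi(S)\ge10$ for all $S\in\mathcal D_h$, $h\ge10$, and for $h=11$ the minimum possible value of $\chi$ is exactly $10$.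

To beat the conjecture we must perform a doubling in which $X''$ is colored with old colors only. The freedom we have is the one-factorization, and Lemma 1 says that we only need to design its shrunken image on the set of colors.

## 3. The numbers $p_{ij}$ of a doubling without a new color

This section records what a doubling without a new color forces. Let $S$ arise from $S'$ by doubling plus one, and let $\phi$ be a bicoloring of $S$ all of whose colors appear on $X'$. Let $w_i\ge1$ and $m_i\ge0$ be the numbers of points of color $i$ in $X'$ and in $X''$, and $N=|X''|=\sum m_i$.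

Let $x\in X'$ have color $i$ and let $yz\in F_x$. Since $\{x,y,z\}$ has exactly two colors, either exactly one of $y,z$ has color $i$, or $y,z$ have the same color $j\ne i$. So in the shrunken graph $G_x$ there are no loops at $i$, and every non-loop edge contains $i$.

For $i\neq j$ let $p_{ij}$ be the number of edges between colors $i$ and $j$ that lie in factors $F_x$ with $x$ of color $i$. Each of the $m_im_j$ edges between colors $i$ and $j$ lies in a factor of a point of color $i$ or $j$. If $x$ has color $i$, each of the $m_i$ points of color $i$ in $X''$ is matched by $F_x$ to a point of another color, and $F_x$ has at most $\min(m_i,m_j)$ edges between colors $i$ and $j$. Therefore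
$$p_{ij}+p_{ji}=m_im_j,\tag{1}$$
$$\sum_{j\ne i}p_{ij}=w_im_i,\tag{2}$$
$$0\le p_{ij}\le w_i\min(m_i,m_j).\tag{3}$$
Two consequences will be used. First, if $m_i,m_j>0$, then (1) and (3) give $m_im_j\le(w_i+w_j)\min(m_i,m_j)$, so
$$\max(m_i,m_j)\le w_i+w_j.\tag{4}$$
Second, if $m_i=0$ for some color $i$, then for $x$ of color $i$ all edges of $F_x$ join points of equal color, so all $m_j$ are even. Call this the parity condition.

There is also one equation for the $m_i$ alone. Summing (2) over $i$ and using (1) gives $\sum_{i<j}m_im_j=\sum_i w_im_i$. Since $2\sum_{i<j}m_im_j=N^2-\sum m_i^2$, this says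
$$\sum_i(m_i+w_i)^2=N^2+\sum_iw_i^2,\tag{5}$$
where we may sum over any set of colors that contains all $i$ with $m_i>0$, since a color with $m_i=0$ contributes $w_i^2$ on both sides.

## 4. Why reusing two or three layers fails

The smallest cases and the first natural plan lead to the same computation. The plan is this: take any bicolored $STS(2^c-1)$, call it $S_0$, double it $d$ times, giving each new layer $Z_1,\dots,Z_d$ its own new color, and then try a further doubling in which $X''$ uses only the $d$ layer colors. With $s=2^c$ the layers have sizes $w_i=2^{i-1}s$ and $N=2^ds$. Put $n_i=m_i+w_i$.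

**Two layers.** Here $n_1+n_2=4s+3s=7s$, and (5) gives $n_1^2+n_2^2=16s^2+5s^2=21s^2$. So $(n_1-n_2)^2=2\cdot21s^2-49s^2=-7s^2<0$, impossible. For $s=1$ this is the case $h=3$ of the conjecture: by (i), a bicoloring of $S'=STS(3)$ has class sizes $1,2$, and we have just shown that its two colors cannot suffice for $S$.

**Three layers.** Here $\sum n_i=8s+7s=15s$ and $\sum n_i^2=64s^2+21s^2=85s^2$. So
$$\sum_{i<j}(n_i-n_j)^2=3\cdot85s^2-225s^2=30s^2,$$
and with $u=n_1-n_2$, $v=n_2-n_3$ this is $u^2+uv+v^2=15s^2$. Over the reals this equation has many solutions, so a comparison of sizes no longer excludes it. But it has no solution in integers. Indeed $4(u^2+uv+v^2)=(2u+v)^2+3v^2$. If $5$ divides this, then $(2u+v)^2\equiv2v^2\pmod 5$, and as $2$ is not a square modulo $5$, both $u$ and $v$ are divisible by $5$. Dividing out $25$ repeatedly, the exponent of $5$ in a nonzero value of $u^2+uv+v^2$ is even, whereas in $15s^2$, with $s$ a power of $2$, it is $1$. For $s=1$ this is the case $h=4$: given the case $h=3$, the classes of a bicoloring of $S'$ have sizes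 $1,2,4$, and these three colors cannot suffice.

So the obstruction is arithmetic, and it does not go away on rescaling by powers of $2$. We shall see in Section 9 that four layers fail as well. Five layers work. Leaving the colors of $S_0$ unused on $X''$ then pays off: $S_0$ may be arbitrary, and all numbers may be scaled by powers of $2$, which takes care of the parity condition.

## 5. A table for five layers

For $1\le i\le5$ let
$$w'=(16,32,64,128,256),\qquad m'=(30,31,71,125,255),\qquad \sum m'_i=512,$$
and let $p=(p_{ij})_{i\neq j}$ be (row $i$, column $j$)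
$$\begin{array}{c|ccccc|c} & 1&2&3&4&5&\text{row sum}\\\hline 1&-&155&210&115&0&480\\ 2&775&-&217&0&0&992\\ 3&1920&1984&-&385&255&4544\\ 4&3635&3875&8490&-&0&16000\\ 5&7650&7905&17850&31875&-&65280\end{array}$$

The table satisfies (1), (2) and the upper bound needed from (3).

1. $\sum_jp_{ij}=w'_im'_i$: $16\cdot30=480$, $32\cdot31=992$, $64\cdot71=4544$, $128\cdot125=16000$, $256\cdot255=65280$.
2. $p_{ij}+p_{ji}=m_i'm_j'$. For the pairs $12,13,14,15$: $155+775=930=30\cdot31$; $210+1920=2130=30\cdot71$; $115+3635=3750=30\cdot125$; $0+7650=30\cdot255$. For $23,24,25$: $217+1984=2201=31\cdot71$; $3875=31\cdot125$; $7905=31\cdot255$. For $34,35,45$: $385+8490=8875=71\cdot125$; $255+17850=18105=71\cdot255$; $31875=125\cdot255$.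
3. $0\le p_{ij}\le w_i'm_j'$. In row 1 all entries are at most $480=16\cdot30\le16m_j'$. Row 2: $775\le32\cdot30=960$, $217\le32\cdot71$. Row 3: $1920\le64\cdot30=1920$, $1984\le64\cdot31=1984$, $385\le64\cdot125$, $255\le64\cdot255$. Row 4: $3635\le128\cdot30=3840$, $3875\le128\cdot31=3968$, $8490\le128\cdot71=9088$. Row 5: $7650\le256\cdot30=7680$, $7905\le256\cdot31=7936$, $17850\le256\cdot71=18176$, $31875\le256\cdot125=32000$.

## 6. A doubling that costs no color

The table only gives total counts. We must distribute each $p_{ij}$ over the individual points $x$ of color $i$, with the right parities, and then detach.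

**Proposition 2 (saving step).** Let $c\ge5$, let $S_0$ be any $STS(2^c-1)$ on $X_0$, and let $S'$, of order $2^{c+5}-1$, be obtained from $S_0$ by five doubling plus one constructions with new point sets $Z_1,\dots,Z_5$, $|Z_i|=2^{c+i-1}$. Then there is a doubling plus one construction $S$ of $S'$ (of order $2^{c+6}-1$) such that every $k$-bicoloring $\phi_0$ of $S_0$ extends to a $(k+5)$-bicoloring of $S$.

**Proof.** Put $\lambda=2^{c-4}=2\mu$, where $\mu=2^{c-5}\ge1$ is an integer. Put $w_i=|Z_i|=\lambda w_i'$, $m_i=\lambda m_i'$ and $N=\sum m_i=512\lambda=2^{c+5}$. All $m_i$ are even, and $|X'|=N-1$, where $X'=X_0\cup Z_1\cup\dots\cup Z_5$.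

**Step 1: distributing the counts over the points.** For each $x\in Z_i$ and $j\neq i$ we want an even number $f^x_j$, to be the number of edges $ij$ in $G_x$. Fix $i$ and consider the matrix with rows $x\in Z_i$ and columns $j\ne i$, all of whose rows are $(\mu p_{ij}/w_i')_{j\ne i}$. By item 1 the row sums are $\mu m_i'$. The column sums are $\lambda w_i'\cdot\mu p_{ij}/w_i'=2\mu^2p_{ij}$. By item 3 the entries are at most the integer $\mu m_j'$. So (F) gives integers $g^x_j$ with
$$0\le g^x_j\le\mu m'_j,\qquad \sum_{j\neq i}g^x_j=\mu m_i',\qquad \sum_{x\in Z_i}g_j^x=2\mu^2p_{ij}.$$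
Let $f^x_j=2g^x_j$. Then $f_j^x$ is even, $0\le f_j^x\le m_j$, $\sum_{j\ne i} f^x_j=m_i$ and $\sum_{x\in Z_i}f_j^x=4\mu^2p_{ij}=\lambda^2p_{ij}$.

**Step 2: the graphs $G_x$ on $\{1,\dots,5\}$.** For $x\in X_0$ let $G_x$ consist of $m_j/2$ loops at each $j$. For $x\in Z_i$ let $G_x$ have $f_j^x$ edges $ij$ and $(m_j-f_j^x)/2$ loops at $j$ for each $j\ne i$, and no loops at $i$. The numbers of loops are nonnegative integers because $m_j$ and $f_j^x$ are even and $f_j^x\le m_j$.

We check the hypotheses of Lemma 1. For (a): if $x\in X_0$, every $j$ has degree $m_j$; if $x\in Z_i$, then $j\neq i$ has degree $f_j^x+(m_j-f_j^x)=m_j$ and $i$ has degree $\sum_jf^x_j=m_i$. For (b): edges $ij$ come only from $x\in Z_i\cup Z_j$, and their number is $\lambda^2(p_{ij}+p_{ji})=\lambda^2m_i'm_j'=m_im_j$ by item 2. The total degree at $j$ over all $x$ is $(N-1)m_j$, and non-loop edges account for $m_j(N-m_j)$ of it, so the number of loops at $j$ is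
$$\tfrac12\bigl[(N-1)m_j-m_j(N-m_j)\bigr]=\tfrac12m_j(m_j-1)=\binom{m_j}2.$$
Let $S$ be the doubling of $S'$ with the one-factorization of $X''=Y_1\cup\dots\cup Y_5$ that Lemma 1 provides. It does not depend on $\phi_0$.

**Step 3: the coloring.** Use $\phi_0$ on $X_0$ and five new colors $\kappa_1,\dots,\kappa_5$, with $\kappa_i$ on $Z_i\cup Y_i$. On $S'$ this is a bicoloring, by (N) applied five times. Let $\{x,y,z\}$ be a new block, $yz\in F_x$. If $x\in X_0$, then $G_x$ has only loops, so $y,z$ have a common color $\kappa_j$, different from the color of $x$. If $x\in Z_i$, then either $y,z$ both have a color $\kappa_j$ with $j\ne i$, or one of them has color $\kappa_i$ and the other $\kappa_j$ with $j\neq i$. In every case exactly two colors occur. $\square$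

The hypothesis $c\ge5$ is there for parity. For $c=4$ the numbers would be $m_i=m_i'$, some of them odd, while a point of $X_0$, whose color is not used on $X''$, forces all $m_i$ to be even.

**Proof of (A).** We build $S_r\in\mathcal D_{6r+5}$ with $k$-bicolorings for all $k$ with $6r+5-r\le k\le6r+5$, by induction on $r$. For $r=0$ take any $S_0\in\mathcal D_5$; it has a $5$-bicoloring. (One-factorizations of complete graphs on an even number of points exist, so doublings can be carried out.) Given $S_r$, perform five arbitrary doublings and then the saving step with $c=6r+5\ge5$. The result $S_{r+1}$ is in $\mathcal D_{6(r+1)+5}$. From a $k$-bicoloring of $S_r$ we obtain a $(k+6)$-bicoloring of $S_{r+1}$ by (N), used six times, and a $(k+5)$-bicoloring by Proposition 2. So all values from $(5r+5)+5$ to $(6r+5)+6$ occur, that is, from $6(r+1)+5-(r+1)$ to $6(r+1)+5$.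

For $h\ge6r+5$ perform $h-(6r+5)$ further arbitrary doublings of $S_r$, each with a new color. The resulting $S\in\mathcal D_h$ has $k$-bicolorings for all $h-r\le k\le h$, and $\bar\chi(S)=h$. Taking $r=1$ gives $\chi(S)\le h-1$ for every $h\ge11$. Taking $r=\lfloor(h-5)/6\rfloor$ shows that the gap $\bar\chi-\chi$ can be as large as $\lfloor(h-5)/6\rfloor$ or more. $\square$

**Example.** For $h=11$ start from an $STS(31)$ with classes $1,2,4,8,16$; then $c=5$, $\lambda=2$, the layers have sizes $32,64,128,256,512$ and $m=(60,62,142,250,510)$. The $10$-bicoloring of the $STS(2047)$ has class sizes $1,2,4,8,16,92,126,270,506,1022$, with sum $2047$.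

## 7. Theorem (B): deviations from the profile $w_j$

We prove by induction on $h$ that for $2\le h\le10$ every bicoloring of every $S\in\mathcal D_h$ has exactly $h$ colors. For $h=2$, a bicoloring of a single block has exactly two colors. Let $3\le h\le10$ and $k=h-1\le9$, and let $S\in\mathcal D_h$ arise from $S'\in\mathcal D_k$, where every bicoloring of $S'$ has exactly $k$ colors. Let $\phi$ be a bicoloring of $S$. Its restriction to $S'$ is a bicoloring, so it has exactly $k$ colors, and by (i) its class sizes are $w_i=2^{i-1}$, $1\le i\le k$. If $\phi$ uses a further color on $X''$, it has at least $k+1=h$ colors, and by (i) at most $h$. So assume, for contradiction, that $\phi$ uses only the $k$ colors of $S'$. Then Section 3 applies, with $N=\sum m_i=2^k$.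

The aim of this section is to turn (1)–(4) into a system of one equation and a few inequalities for the deviations $e_j=w_j-m_j$.

**Step 1: flow through a cut.** Let $a$ be the least index with $m_a>0$. Another $m_j$ is positive, since otherwise all $p_{aj}=0$ by (1), against $\sum_jp_{aj}=w_am_a>0$. Let $b>a$ be the second index with $m_b>0$. Put
$$e_j=w_j-m_j,\quad E_u=\sum_{j>u}e_j,\quad M_t=\sum_{i\le t}m_i,\quad N_t=\sum_{j>t}\max(0,-e_j).$$
Since $\sum_{i\ge j}w_i=2^k-w_j$, we have $M_{j-1}=2^k-\sum_{i\ge j}m_i=w_j+E_{j-1}$. For each $j$, by (1) and (2),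
$$\sum_{i<j}p_{ij}-\sum_{l>j}p_{jl}=\sum_{i<j}(m_im_j-p_{ji})-\sum_{l>j}p_{jl}=m_jM_{j-1}-w_jm_j=m_jE_{j-1}.$$
Sum this over $j>t$. A term $p_{ij}$ with $t<i<j$ occurs once with each sign and cancels, so
$$\Phi_t:=\sum_{j>t}m_jE_{j-1}=\sum_{i\le t<j}p_{ij}.\tag{6}$$
For $i<j$, (1) and (3) give $p_{ij}=m_im_j-p_{ji}\ge m_im_j-w_jm_i=-m_ie_j$; also $p_{ij}\ge0$. Hence
$$\Phi_t\ge M_tN_t.\tag{7}$$

**Step 2: the cut just below $b$.** For $t=b-1$ the only positive $m_i$ with $i\le t$ is $m_a$, so $M_{b-1}=m_a=w_b+E_{b-1}$, and $\Phi_{b-1}=\sum_{j\ge b}p_{aj}=\sum_{j\ne a}p_{aj}=w_am_a$. By (7), $w_am_a\ge m_aN_{b-1}$, so $N_{b-1}\le w_a$. By (4), $m_a\le w_a+w_b$, so $E_{b-1}\le w_a$.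

We now write out the identity $\Phi_{b-1}=w_a(w_b+E_{b-1})$. With $m_j=w_j-e_j$ its left side is $\sum_{j\ge b}w_jE_{j-1}-\sum_{j\ge b}e_jE_{j-1}$. Interchanging summations,
$$\sum_{j\ge b}w_jE_{j-1}=\sum_{i\ge b}e_i\sum_{b\le j\le i}w_j=\sum_{i\ge b}e_i(2w_i-w_b),$$
$$\sum_{j\ge b}e_jE_{j-1}=\sum_{b\le j\le i}e_je_i=\tfrac12\Bigl(E_{b-1}^2+\sum_{i\ge b}e_i^2\Bigr).$$
So
$$\sum_{i\ge b}e_i(2w_i-w_b-w_a)=w_aw_b+\tfrac12\Bigl(E_{b-1}^2+\sum_{i\ge b}e_i^2\Bigr).\tag{8}$$

**Step 3: normalization.** Shift the indices so that $a$ becomes $1$. Then $w_i=2^{i-1}q$ with $q=w_a$, the indices run to $n=k-a+1$, and $b\ge2$. Put $\beta=w_b/w_a=2^{b-1}\ge2$, and from now on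
$$E=E_{b-1},\quad P=\sum_{i\ge b}\max(0,e_i),\quad N=N_{b-1},\quad Q=E^2+\sum_{i\ge b}e_i^2,$$
so that $E=P-N$ (the number of points of $X''$ is no longer needed, and the letter $N$ is free). Dividing (8) by $q$, and rewriting (7) with $m_j=2^{j-1}q-e_j$ and $M_t=2^tq+E_t$, we have integers $e_b,\dots,e_n$ with
$$\sum_{i=b}^n(2^i-\beta-1)e_i=\beta q+\frac{Q}{2q},\tag{E1}$$
$$E\le q,\tag{E2}$$
$$N\le q,\tag{E3}$$
$$\sum_{j>t}(2^{j-1}q-e_j)E_{j-1}\ge(2^tq+E_t)N_t\qquad(b-1\le t<n).\tag{E4}$$
Replacing $(e,q)$ by $(\rho e,\rho q)$ multiplies both sides of (E1)–(E3) by $\rho$ and both sides of (E4) by $\rho^2$, so solutions may be rescaled.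

If $a=1$, then $q=1$. If $a\ge2$, then $m_1=0$ in the original numbering, so by the parity condition all $m_j$ are even; as $w_j$ is even for $j\ge b$, all the $e_j$ are even. Dividing by $2$ we get an integral solution with $q=2^{a-2}$, and $\log_2q+n=(a-2)+(k-a+1)=k-1\le8$. As long as $q\ge2$ and all $e_i$ are even, divide by $2$ again; this only lowers $\log_2q+n$. We end with an integral solution in which

* $q=1$, or
* $q\ge2$ is a power of $2$, not all $e_i$ are even, and $\log_2q+n\le8$.

The table of Section 5 fits this picture: there $q=16$, $n=5$, $b=2$ and $(e_2,e_3,e_4,e_5)=(1,-7,3,1)$, so $E=-2$, $Q=4+60=64$, and (E1) reads $1-35+39+29=34=32+64/32$. Here $\log_2q+n=9$, one more than is allowed for $h\le 10$.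

## 8. Signs and parities of the deviations

This section extracts three consequences that reduce (E1)–(E4) to a short list of pairs $(q,b)$. By (E1), not all $e_i$ vanish. For $t\ge b-1$ we have $E_t\ge-N_t\ge-N\ge-q$ by (E3), so $2^tq+E_t\ge2q-q>0$. In particular $|E|\le q$ by (E2).

**(T)** If $\tau$ is the largest index with $e_\tau\ne0$, then $e_\tau>0$. Indeed (E4) for $t=\tau-1$ reads $(2^{\tau-1}q-e_\tau)e_\tau\ge(2^{\tau-1}q+e_\tau)N_{\tau-1}\ge0$. For $e_\tau<0$ the left side is negative.

**(R)** If $\tau-1\ge b$ and $e_{\tau-1}=-r<0$, then $r<\frac32e_\tau$. Put $w=2^{\tau-2}q$ and $e=e_\tau$. Then $E_{\tau-1}=e$, $E_{\tau-2}=e-r$, $N_{\tau-2}=r$, and (E4) for $t=\tau-2$ is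
$$(2w-e)e+(w+r)(e-r)\ge(w+e-r)r.$$
The terms $er-r^2$ on both sides cancel, leaving $2wr\le3we-e^2<3we$.

**(V)** Let $q\ge2$, and put $f=-E$. Then $Q$ is the sum of the squares of the integers $f,e_b,\dots,e_n$, not all of which are even. By (E1), $2q$ divides $Q$.

* Since $4\mid Q$ and odd squares are $1$ modulo $4$, the number of odd integers among $f,e_b,\dots,e_n$ is a positive multiple of $4$.
* If $q\ge4$, then $8\mid Q$. Odd squares are $1$ modulo $8$, squares of numbers $\equiv2\pmod4$ are $4$ modulo $8$, squares of multiples of $4$ are $0$. So if exactly four of the integers are odd, the number of those $\equiv2\pmod4$ is odd.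
* Hence for $q\ge4$ at least four of the $e_i$ are nonzero. With at most three nonzero $e_i$ there are at most four nonzero integers in the list, so exactly four are odd and the others are $0$; then none is $\equiv2\pmod4$, a contradiction. So $n-b+1\ge4$.

With $\log_2q+n\le8$ the remaining cases are: $q=1$; $q=2$; $q=4$ with $n\le6$, so $b=2$, or $b=3$ and $n=6$; $q=8$ with $n\le5$, so $b=2$ and $n=5$. For $q\ge16$ we would have $n\le4$ and $n-b+1\le3$.

## 9. The cases $q=1$ and $q=2$

In this section $n$ is arbitrary. Note that $2^i$ is a multiple of $2\beta$ for all $i\ge b$, and that (E1) can be written as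
$$\sum2^ie_i=\beta q+(\beta+1)E+\frac Q{2q}.\tag{9}$$

**Case $q=1$.** Here $E\le1$, $N\le1$ and $P=E+N\le2$.

* $N=0$. Then $E=P\in\{0,1\}$. If $E=0$, all $e_i$ vanish, a contradiction. If $E=1$, there is a single nonzero $e_i=1$, $Q=2$, and (9) gives $2^i=2\beta+2=2(\beta+1)$, impossible since $\beta+1\ge3$ is odd.
* $N=1$, $P=0$. The left side of (E1) is $-(2^j-\beta-1)\le-(\beta-1)<0$, but the right side is positive.
* $N=1$, $P=1$. Then $E=0$, $Q=2$ and $2^i-2^j=\beta+1$ is odd, impossible.
* $N=1$, $P=2$, $E=1$. If the nonzero $e_i$ are $1,1,-1$, then $Q=4$ and $2^i+2^l-2^j=2\beta+3$ is odd, impossible. If they are $2,-1$, then $Q=6$ and $2\cdot2^i-2^j=2\beta+4$, that is, $2^i-2^{j-1}=\beta+2$. As $i,j\ge b$, $\beta$ divides the left side; so $\beta\mid 2$, $\beta=2$, and $2^i-2^{j-1}=4$. A difference of two powers of $2$ equal to $4$ must be $8-4$, so $i=3=j$, impossible since these are different indices.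

**Case $q=2$.** Now (9) reads $\sum2^ie_i=2\beta+(\beta+1)E+Q/4$, hence
$$\frac Q4+(\beta+1)E\equiv0\pmod{2\beta}.\tag{10}$$
Also $E\le2$, $N\le2$, $E\ge-N\ge-2$, and $\sum|e_i|=P+N=E+2N\le6$. So at most six $e_i$ are odd, and by (V) exactly four of $f,e_b,\dots,e_n$ are odd. Thus the number of odd $e_i$ is $4$ if $E$ is even and $3$ if $E$ is odd.

* $E=2$. By (10), $Q/4\equiv-2\pmod{2\beta}$, and as $4\mid2\beta$, $Q/4\equiv2\pmod4$. If $N=0$, then $\sum|e_i|=2<4$, impossible. If $N=2$, then $\sum|e_i|=6$ with four odd $e_i$: either four entries $\pm1$ and one $\pm2$, with $Q/4=(4+4+4)/4=3$; or absolute values $3,1,1,1$, and then $N=2$ forces $3,1,-1,-1$, with $Q/4=(4+12)/4=4$. Neither is $2$ modulo $4$. If $N=1$, the entries are $1,1,1,-1$ and $Q/4=2$; so $2\beta\mid4$, $\beta=2$, $b=2$, and $\sum2^ie_i=4+6+2=12$. Dividing by $4$: a sum of three distinct powers of $2$ (exponents $\ge0$) equals $3+2^p$, where $p$ differs from the three exponents. For $p=0,1$ the value is $4$ or $5$, less than $1+2+4$. For $p\ge2$ the binary expansion of $3+2^p$ is $1+2+2^p$,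 and by its uniqueness $p$ is one of the three exponents. Impossible.
* $E=1$. By (10), $Q/4+\beta+1\equiv0\pmod{2\beta}$; three of the $e_i$ are odd. If $N=0$, then $\sum|e_i|=1$, impossible. If $N=1$, then $\sum|e_i|=3$, the entries are $1,1,-1$ and $Q/4=1$; so $\beta+2\equiv0\pmod{2\beta}$, which forces $\beta=2$, and (9) gives $2^i+2^j=8+2^p$ with $i,j,p$ distinct. If $p\ne3$, uniqueness of binary expansion gives $p\in\{i,j\}$; if $p=3$, the right side is $16$, a single power, while $i\ne j$. Impossible. If $N=2$, then $\sum|e_i|=5$. Three entries $\pm1$ and one $\pm2$ give $Q/4=(1+3+4)/4=2$, and $\beta+3$ is odd, impossible. Absolute values $3,1,1$ with $N=2$ mean $3,-1,-1$, with $Q/4=(1+11)/4=3$, so $\beta+4\equiv0\pmod{2\beta}$. Then $\beta\mid4$; $\beta=2$ fails ($6\not\equiv0$ modulo $4$), so $\beta=4$, $b=3$, and (9) gives $3\cdot2^i-2^j-2^p=8+5+3=16$. By (T), $i>j,p$, and $j\neq p$ are at least $3$, so $i\ge5$ and the left side is at least $2^i(3-\frac12-\frac14)=\frac94\cdot2^i\ge72$. Impossible.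
* $E=0$. Four odd $e_i$ and $\sum|e_i|=2N\le4$ give $1,1,-1,-1$ and $Q/4=1\not\equiv0\pmod{2\beta}$.
* $E=-1$. Three odd $e_i$ and $\sum|e_i|=2N-1\le3$ give $1,-1,-1$ and $Q/4-(\beta+1)=-\beta\not\equiv0\pmod{2\beta}$.
* $E=-2$. $\sum|e_i|=2N-2\le2<4$, impossible.

**Remark (four layers).** Consider the plan of Section 4 with $d\le4$ layers. Sections 7 and 8 apply with the layers in place of all colors: Step 1 needs only $\sum_{i\ge j}w_i=2^ds-w_j$, and the colors of $S_0$ do not occur on $X''$. We obtain an integral solution of (E1)–(E4) with $q$ a power of $2$ and $n\le4$, and halve it until $q=1$ or some $e_i$ is odd. By (V), $q\ge4$ would need $n\ge b+3\ge5$; and $q=1,2$ have just been excluded for every $n$. So the plan with at most four layers fails for every $c$.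

## 10. The quadratic in $e_2$ when $b=2$, and a bound on (E1)

The remaining cases are finite, and this section gives the two tools that make them short. Let $L$ be the left side of (E1). From $|E|\le q$ and (E3) we get $P=E+N\le2q$, so $Q\le E^2+P^2+N^2\le6q^2$ and
$$L\le\beta q+3q.\tag{11}$$
By (E3) the negative $e_i$ have total absolute value at most $q$; we call this the negative budget.

Let $b=2$, so $\beta=2$ and $e_2$ has coefficient $1$ in (E1). Let $T,U$ be the sum and the sum of squares of $e_3,\dots,e_n$, and $K=\sum_{i\ge3}(2^i-3)e_i-2q$. Then (E1) says $e_2+K=Q/(2q)$ with $Q=(e_2+T)^2+e_2^2+U$, that is,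
$$e_2^2+(T-q)e_2+\tfrac12(T^2+U)-qK=0.$$
Hence $(2e_2+T-q)^2=D$ with
$$D=q^2-2qT-T^2-2U+4qK,\qquad e_2=\tfrac12\bigl(q-T\pm\sqrt D\bigr),\tag{12}$$
and $D$ must be a perfect square. Write $x=e_3$, $s=e_4$, $u=e_5$, $v=e_6$. Expanding (12) for $q=8$, $n=5$ gives
$$D=-448+400s+912u-3s^2-3u^2-2su+(144-2s-2u)x-3x^2,\tag{13}$$
and for $q=4$, $n\le6$ (with $e_i=0$ for $n<i\le6$)
$$D=-112+200s+456u+968v-3(s^2+u^2+v^2)-2(su+sv+uv)+\bigl(72-2(s+u+v)\bigr)x-3x^2.\tag{14}$$
For instance in (13) the constant is $64-32\cdot16$ and the linear coefficients are $32\cdot5-16$, $32\cdot13-16$, $32\cdot29-16$; in (14) they are $16-16\cdot8$ and $16\cdot5-8$, $16\cdot13-8$, $16\cdot29-8$, $16\cdot61-8$.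

For checking, the squares up to $1024$ are $0,1,4,9,16,25,36,49,64,81,100,121,144,169,196,225,256,289,324,361,400,441,484,529,576,625,676,729,784,841,900,961,1024$.

## 11. The case $q=8$, $b=2$, $n=5$

Here $L=e_2+5e_3+13e_4+29e_5\le40$ by (11), $N\le8$, $E\le8$. By (V), of the five integers $f,e_2,\dots,e_5$ exactly four are odd and the fifth is $\equiv2\pmod4$. So no $e_i$ is divisible by $4$ (in particular none is $0$), and at most one $e_i$ is even. By (T), $e_5>0$. If $e_5\ge5$, then $L\ge145-13\cdot8=41$, impossible. So $e_5\in\{1,2,3\}$. Lower bounds for $L$ below come from letting $e_2$ (or, where $e_3$ is not fixed, $e_3$) use up all of the negative budget that is left.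

**$e_5=1$.** By (R), $r<\frac32$, so $e_4\ge-1$.

* $e_4=-1$: $D=60+144x-3x^2$. This increases for $x\le24$, and $D<0$ at $x=-1$, so $x>0$. Then $L\ge5x+16-7=9+5x$, so $x\le6$ and $x\in\{1,2,3,5,6\}$, with $D=201,336,465,705,816$. No squares.
* $e_4=1$: $D=856+140x-3x^2$. For $x>0$, $L\ge42+5x-8=34+5x$, so $x=1$ and $D=993$. For $x=-1,-2,-3$, $D=713,564,409$. No squares. For $x=-6,-7$, $D=-92,-271$, negative. For $x=-5$, $D=81$, a square. Here we use (E4) with $t=2$: $E_4=1$, $E_3=2$, $E_2=-3$, $N_2=5$, and it requires $(128-1)\cdot1+(64-1)\cdot2+(32+5)\cdot(-3)=142\ge(32-3)\cdot5=145$, which is false.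
* $e_4=2$, so $e_3$ is odd: for $x>0$, $L\ge55+5-8=52$. For $x=-r$, $L\ge55-5r-(8-r)=47-4r$, so $r\in\{3,5,7\}$. $D=1245+138x-3x^2=804,480,132$. No squares.
* $e_4=3$: for $x>0$, $L\ge68+5-8>40$. For $x=-r$, $L\ge68-5r-(8-r)=60-4r$, so $r\in\{5,6,7\}$. $D=1628+136x-3x^2=873,704,529$. Only $529=23^2$ is a square; there $T=-3$ and $e_2=\frac12(11\pm23)$, so $e_2=17$ with $E=14>8$, or $e_2=-6$ with $N=7+6=13>8$. Impossible.
* $e_4\ge5$: for $x>0$, $L\ge94+5-8>40$. For $x=-r$, $L\ge94-5r-(8-r)=86-4r\ge54$. Impossible.

**$e_5=2$.** Then $e_2,e_3,e_4$ are odd. By (R), $r<3$, so $e_4\ge-1$.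

* $e_4=-1$: for $x>0$, $L\ge45+5-7=43$. So $x\in\{-1,-3,-5,-7\}$, and $D=965+142x-3x^2=820,512,180,-176$. No squares.
* $e_4=1$: for $x>0$, $L\ge71+5-8>40$. For $x=-r$, $L\ge71-5r-(8-r)=63-4r$, so $r\ge6$ and $r=7$. $D=1757+138x-3x^2=644$, no square.
* $e_4\ge3$: $L\ge97-5\cdot8=57$. Impossible.

**$e_5=3$.** By (R), $r<\frac92$, and $r\ne4$, so $e_4\ge-3$.

* $e_4=-3$: for $x>0$, $L\ge48+5-5=48$. So $x\in\{-1,-2,-3,-5\}$, and $D=1052+144x-3x^2=905,752,593,257$. No squares.
* $e_4=-2$, so $e_3$ is odd: for $x>0$, $L\ge61+5-6=60$. For $x=-r$, $r\le6$ and $L\ge61-5r-(6-r)=55-4r$, so $r\ge4$ and $r=5$. $D=1461+142x-3x^2=676=26^2$. There $T=-4$, $e_2=\frac12(12\pm26)$: $e_2=19$ with $E=15>8$, or $e_2=-7$ with $N=2+5+7=14>8$. Impossible.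
* $e_4=-1$: for $x>0$, $L\ge74+5-7>40$. For $x=-r$, $r\le7$ and $L\ge74-5r-(7-r)=67-4r$, so $r=7$. $D=1864+140x-3x^2=737$, no square.
* $e_4\ge1$: $L\ge100-5\cdot8=60$. Impossible.

## 12. The case $q=4$, $b=2$, $n\le6$

Put $e_i=0$ for $n<i\le6$. Here $L=e_2+5e_3+13e_4+29e_5+61e_6\le20$, $N\le4$, $E\le4$. Among the six integers $f,e_2,\dots,e_6$ the number of odd ones is a positive multiple of $4$, hence four; by (V) an odd number of the other two is $\equiv2\pmod4$, so one is $\equiv2$ and one is $\equiv0\pmod4$. At least four $e_i$ are nonzero. By (T), $e_6\ge0$.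

**$e_6=0$.** Then $e_2,\dots,e_5\ne0$ and $e_5>0$ by (T).

* $e_5\ge3$: $L\ge87-13\cdot4=35$. Impossible.
* $e_5=2$: by (R), $e_4\ge-2$, so $L\ge58-26-10=22$. Impossible.
* $e_5=1$: by (R), $e_4\ge-1$. If $e_4\ge1$, $L\ge42-5\cdot4=22$, impossible. If $e_4=-1$, then $D=140+72x-3x^2$. For $x>0$, $L\ge16+5x-3=13+5x$, so $x=1$, $D=209$. For $x=-1$, $D=65$. For $x=-2$, $D=-16$, and $D$ is smaller still for $x<-2$. No squares.

**$e_6\ge2$.** If $e_6\ge3$, $L\ge183-29\cdot4=67$. If $e_6=2$, (R) gives $e_5\ge-2$, so $L\ge122-58-26=38$. Impossible.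

**$e_6=1$.** By (R), $e_5\ge-1$. From $L\le20$ we need $29e_5+13e_4+5e_3+e_2\le-41$.

* $e_5\ge1$: the left side is at least $29-13\cdot4=-23$. Impossible.
* $e_5=0$. If $e_4\ge-2$, the left side is at least $-26-10=-36$, impossible. If $e_4=-4$, then $e_5$ and $e_4$ are both $\equiv0\pmod4$, contradicting the count above. If $e_4=-3$, we need $5e_3+e_2\le-2$ with negative budget $1$ left: $e_3\ge1$ gives at least $4$, $e_3=0$ gives at least $-1$, so $e_3=-1$. Then (14) gives $D=153$, no square.
* $e_5=-1$. We need $13e_4+5e_3+e_2\le-12$, with negative budget $3$ left, so $e_4\ge-3$.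
 - $e_4\ge1$: the left side is at least $13-15=-2$. Impossible.
 - $e_4=0$: $5e_3+e_2\le-12$ forces $e_3=-3$, since $e_3=-2$ gives at least $-11$. $D=153$.
 - $e_4=-1$: $5e_3+e_2\le1$ with budget $2$. For $e_3\ge1$ the left side is at least $3$. So $e_3\in\{0,-1,-2\}$ and $D=193+74x-3x^2=193,116,33$.
 - $e_4=-2$: $5e_3+e_2\le14$ with budget $1$, so $-1\le e_3\le3$. $D=-16+76x-3x^2$ is negative for $x=-1,0$, and is $57,124,185$ for $x=1,2,3$.
 - $e_4=-3$: the budget is used up, $e_2,e_3\ge0$, and $5e_3+e_2\le27$, so $e_3\le5$. $D=-231+78x-3x^2=-231,-156,-87,-24,33,84$ for $x=0,\dots,5$.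

 None of these values is a square.

## 13. The case $q=4$, $b=3$, $n=6$, and the end of the proof of (B)

Here $\beta=4$, and (E1) with (11) reads
$$L=3e_3+11e_4+27e_5+59e_6=16+\frac Q8\le28,\qquad N\le4,\quad E\le4.$$
By (V), of the five integers $f,e_3,\dots,e_6$ four are odd and one is $\equiv2\pmod4$. So all $e_i\ne0$ and at most one is even, and $e_6>0$ by (T). As $Q>0$, also $L>16$.

If $e_6\ge3$, $L\ge177-27\cdot4=69$. If $e_6=2$, (R) gives $e_5\ge-2$ and $L\ge118-54-22=42$. So $e_6=1$, and (R) gives $e_5\ge-1$. If $e_5\ge1$, $L\ge86-11\cdot4=42$. So $e_5=-1$, the remaining negative budget is $3$, and $L=32+11e_4+3e_3$.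

* $e_4\ge1$: $L\ge43-9=34$. Impossible.
* $e_4=-1$: $L=21+3e_3$ with $-2\le e_3\le2$, $e_3\ne0$. For $e_3=-2$, $L=15<16$. For $e_3=-1,1,2$: $L=18,24,27$, while $E=-2,0,1$, $Q=8,4,8$ and $16+Q/8=17,\ 16.5,\ 17$. No.
* $e_4=-2$, so $e_3$ is odd: $16<L=10+3e_3\le28$ gives $e_3\in\{3,5\}$, $L=19,25$, while $E=1,3$, $Q=16,40$ and $16+Q/8=18,21$. No.
* $e_4=-3$: $L=3e_3-1>16$ gives $e_3\ge6$, and $E=e_3-3\le4$ gives $e_3\le7$. So $L=17,20$, while $E=3,4$, $Q=56,76$ and $16+Q/8=23,\ 25.5$. No.
* $e_4\le-4$: $N\ge5$, contradicting $N\le4$.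

All cases are impossible. So $\phi$ uses a color outside those of $S'$ and has exactly $h$ colors. This completes the induction: for $2\le h\le10$ every bicoloring of every $S\in\mathcal D_h$ has exactly $h$ colors, that is, $\chi(S)=\bar\chi(S)=h$.

Now let $h\ge10$ and $S\in\mathcal D_h$. The chain of doublings that builds $S$ passes through a subsystem in $\mathcal D_{10}$, whose blocks are blocks of $S$. Every bicoloring of $S$ restricts to a bicoloring of it, which has exactly $10$ colors. So $\chi(S)\ge10$. For $h=11$ the $STS(2047)$ of Section 6 has a $10$-bicoloring, so it has $\chi=10$ and $\bar\chi=11$, and the minimum possible value of $\chi$ on $\mathcal D_{11}$ is exactly $10$. This proves (B). Together with (A), the conjectured equality holds for all systems of $\mathcal D_h$ if and only if $h\le10$. $\blacksquare$
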